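# Affine Baire-one extensions from the extreme points: simplices, and a non-Lindelöf example

All topological spaces are Hausdorff. Throughout, $X$ is a nonempty compact convex subset of a real locally convex space, and $E=\operatorname{ext}X$ is its set of extreme points with the inherited topology. $C_b(E)$ is the space of bounded continuous real functions on $E$, and $\mathfrak c=2^{\aleph_0}$.

## Metrizable compact convex sets

Prescribe a bounded continuous function $f$ on the extreme points of $X$ and ask for an affine function on all of $X$ with these values. We do not insist that the affine function be continuous, only that it be a pointwise limit of a sequence of continuous functions. For which $X$ can this be done for every $f$?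

**Definition.** A function is *Baire-one* if it is a pointwise limit of a sequence of continuous functions.

For example, the indicator function of $\{0\}$ on $[0,1]$ is Baire-one, being the limit of $t\mapsto(1-t)^k$.

The paper "Remark on the Abstract Dirichlet Problem for Baire-One Functions" is the source of the following conjecture: for every $X$, these two conditions are equivalent.

* **(1)** $X$ is a Choquet simplex and $\operatorname{ext}X$ is Lindelöf.
* **(2)** Any bounded continuous function on $\operatorname{ext}X$ can be extended to an affine Baire-one function on $X$.

It is known that (1) $\Rightarrow$ (2). The question is whether (2) $\Rightarrow$ (1).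

We need some vocabulary. A Radon probability measure $\mu$ on $X$ has *barycenter* $x$ if $\ell(x)=\int\ell\,d\mu$ for every continuous affine $\ell$ on $X$. The *Choquet order* is defined by $\mu\prec\nu$ if $\int k\,d\mu\le\int k\,d\nu$ for every continuous convex $k$ on $X$. For instance, if $x=\frac12(y+z)$, then $\delta_x\prec\frac12(\delta_y+\delta_z)$. A measure is *maximal* if it is maximal for $\prec$. Going up in the order pushes mass toward the extreme points. $X$ is a *Choquet simplex* if every $x\in X$ is the barycenter of exactly one maximal Radon probability measure.

**Definition.** The *Baire sets* of a space form the $\sigma$-algebra generated by the zero sets of continuous real functions.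

In a metrizable space these are the Borel sets. Here is a space where they are fewer. Let $\Gamma$ be an uncountable discrete set and $\alpha\Gamma=\Gamma\cup\{\infty\}$ its one-point compactification. A continuous $u$ on $\alpha\Gamma$ satisfies $|u(\gamma)-u(\infty)|\ge 1/n$ for only finitely many $\gamma$, so $u=u(\infty)$ off a countable set. Hence a zero set either contains $\infty$ and has countable complement, or misses $\infty$ and is finite. The sets that contain $\infty$ and have countable complement, together with the countable sets missing $\infty$, form a $\sigma$-algebra. So every Baire set is of one of these two kinds, and the closed set $\{\infty\}$ is not Baire.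

We use three standard facts, found in Alfsen, *Compact Convex Sets and Boundary Integrals*, Ch. I, and Phelps, *Lectures on Choquet's Theorem*.

* **(F1)** (Choquet) An affine Baire-one function $F$ on $X$ is bounded, and $F(x)=\int F\,d\mu$ for every Radon probability measure $\mu$ with barycenter $x$.
* **(F2)** (Choquet–Bishop–de Leeuw) Every $x\in X$ is the barycenter of a maximal measure, and maximal probability measures satisfy $\mu(B)=1$ for every Baire set $B\supset E$.
* **(F3)** (Bauer) $x\in E$ if and only if $\delta_x$ is the only probability measure with barycenter $x$.

Try the smallest cases. If $X$ is a triangle, any values at the three vertices extend to an affine function, by barycentric coordinates, so (2) holds. If $X$ is a square, prescribe $1,0,1,0$ at the vertices in cyclic order. An affine extension would take the value $\frac12(1+1)=1$ at the center by one diagonal and $\frac12(0+0)=0$ by the other, so (2) fails. Two different measures on the vertices with the same barycenter obstruct the extension. This observation already settles the metrizable case.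

**Proposition 1.** If $X$ is metrizable, then (2) implies (1).

*Proof.* *$E$ is Lindelöf.* A subspace of a compact metrizable space is second countable, hence Lindelöf. This half does not use (2).

*$E$ is a Baire set.* Let $d$ be a metric on $X$. Then
$$X\setminus E=\bigcup_{n\ge1}\{\tfrac12(y+z):\ y,z\in X,\ d(y,z)\ge 1/n\}$$
is a countable union of compact sets, so $E$ is $G_\delta$ in a metrizable space. By (F2), maximal measures satisfy $\mu(E)=1$.

*$X$ is a simplex.* Let $\mu,\nu$ be maximal with the same barycenter $x$, and let $h\in C(X)$. By (2), $h|_E$ has an affine Baire-one extension $F$. Since $F=h$ on $E$, (F1) gives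
$$\int h\,d\mu=\int F\,d\mu=F(x)=\int F\,d\nu=\int h\,d\nu .$$
As $h$ was arbitrary, $\mu=\nu$. $\square$

What changes for general $X$? Two things were free. First, the maximal measures lived on $E$; in general $E$ need not be a Baire set, and (F2) speaks only about Baire sets containing $E$. Second, the Lindelöf property came from second countability, with no help from (2). The first loss is harmless, as the next section shows. The second is the real question.

## The extension operator and uniqueness of maximal measures

The proof of Proposition 1 did not need $\mu(E)=1$. It needed $\mu(\{F=h\})=1$. The set $\{F=h\}$ contains $E$, and it is a Baire set, because $F$ is a limit of continuous functions. So (F2) applies directly. We record all that this gives.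

**Lemma 2.** Assume (2). Each $f\in C_b(E)$ has a unique affine Baire-one extension $Tf$. The map $T$ is linear and positive, and $|Tf|\le\|f\|_\infty$. If $f_n,f\in C_b(E)$ are uniformly bounded and $f_n\to f$ pointwise on $E$, then $Tf_n\to Tf$ pointwise on $X$.

*Proof.* Fix $x\in X$ and a maximal $\mu$ with barycenter $x$. Every affine Baire-one $F$ satisfies $F(x)=\int F\,d\mu$ by (F1), so a property of $F$ that holds on a Baire set containing $E$ holds $\mu$-almost everywhere and can be integrated.

*Uniqueness.* If $F_1,F_2$ extend $f$, then $\{F_1=F_2\}$ is a Baire set containing $E$, so it has $\mu$-measure $1$ and $F_1(x)=F_2(x)$. *Linearity* follows, since $aTf+bTg$ is an affine Baire-one extension of $af+bg$. *Bound and positivity.* The set $\{|Tf|\le\|f\|_\infty\}$, and if $f\ge0$ the set $\{Tf\ge0\}$, is a Baire set containing $E$; integrate. *Convergence.* The set $\{y: Tf_n(y)\to Tf(y)\}$ is a Baire set containing $E$, so it has $\mu$-measure $1$. The functions $Tf_n$ are uniformly bounded, so dominated convergence gives $Tf_n(x)=\int Tf_n\,d\mu\to\int Tf\,d\mu=Tf(x)$. $\square$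

Repeating the last step of Proposition 1, we see that *(2) implies that $X$ is a simplex*. If $\mu,\nu$ are maximal with barycenter $x$ and $h\in C(X)$, put $f=h|_E$. The set $\{Tf=h\}$ is Baire and contains $E$, so it has full measure for both, and
$$\int h\,d\mu=\int Tf\,d\mu=Tf(x)=\int Tf\,d\nu=\int h\,d\nu.$$
Hence $\mu=\nu$. This is part (i) of Theorem B below.

So the conjecture reduces to one question: does (2) force $E$ to be Lindelöf? It does not.

**Theorem A (ZFC).** There is a compact convex subset $X$ of a locally convex space such that

* (a) every $f\in C_b(\operatorname{ext}X)$ extends to an affine Baire-one function on $X$, which is even the pointwise limit of a uniformly bounded sequence of continuous affine functions on $X$;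
* (b) $\operatorname{ext}X$ contains a closed discrete subset of cardinality $\mathfrak c$, so it is not Lindelöf.

Moreover $\operatorname{ext}X$ is separable and locally compact, and $X$ is a Choquet simplex.

So (2) holds for this $X$ and (1) fails, solely because $\operatorname{ext}X$ is not Lindelöf: **the conjecture is false.**

A family of subsets of a space is *discrete* if every point has a neighborhood meeting at most one member. In a discrete space the singletons form a discrete family of open sets. In $[0,1]$ the intervals $(\frac1{n+1},\frac1n)$ do not form a discrete family, since every neighborhood of $0$ meets infinitely many of them. A space is *realcompact* if it is homeomorphic to a closed subspace of a power of $\mathbb R$; an open interval is realcompact, being homeomorphic to $\mathbb R$.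

**Theorem B.** Let $X$ be compact convex, $E=\operatorname{ext}X$, and suppose (2) holds. Then:

* (i) $X$ is a Choquet simplex.
* (ii) Every $x\in X\setminus E$ lies in a Baire subset of $X$ disjoint from $E$. In particular $E$ is an intersection of Baire subsets of $X$, hence realcompact.
* (iii) Every discrete family of nonempty open subsets of $E$ is countable.

**Corollary.** For every compact convex $X$: (1) holds if and only if (2) holds and $\operatorname{ext}X$ is paracompact. In particular, (1) $\Leftrightarrow$ (2) whenever $\operatorname{ext}X$ is metrizable.

By Theorem A, paracompactness cannot be dropped. Also by Theorem A, (iii) cannot be strengthened to "closed discrete subsets of $E$ are countable", even for $E$ separable and locally compact.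

## State spaces, and an uncountable discrete set of extreme points

To test the question on non-metrizable $X$ we need a supply of compact convex sets whose extreme points we can see. We take the states of a function space.

**Lemma 3.** Let $K$ be compact and let $H\subset C(K)$ be a closed subspace that contains the constants and separates the points of $K$. Let $X=\{\varphi\in H^*:\|\varphi\|=\varphi(1)=1\}$ with the weak$^*$ topology, and $\iota:K\to X$, $\iota(x)(h)=h(x)$.

* (a) $X$ is compact convex, and every $\varphi\in X$ has the form $\varphi(h)=\int_Kh\,d\mu$ for some Radon probability measure $\mu$ on $K$.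
* (b) $\iota$ is a homeomorphic embedding and $\operatorname{ext}X\subset\iota(K)$.
* (c) If some $h\in H$ has a strict maximum at $e$ (that is, $h(y)<h(e)$ for all $y\ne e$), then $\iota(e)\in\operatorname{ext}X$.
* (d) If $h_k\in H$ are uniformly bounded and $h_k\to g$ pointwise on $K$, then $F(\varphi)=\lim_k\varphi(h_k)$ exists for all $\varphi\in X$. The function $F$ is affine, it is the pointwise limit of a uniformly bounded sequence of continuous affine functions, and $F\circ\iota=g$.

*Proof.* (a) $X$ is a weak$^*$ closed convex subset of the unit ball of $H^*$, so it is compact. By Hahn–Banach, $\varphi$ extends to $\Phi$ on $C(K)$ with $\|\Phi\|=\Phi(1)=1$. If $0\le u\le1$, then $1-\Phi(u)=\Phi(1-u)\le1$, so $\Phi(u)\ge0$. Thus $\Phi$ is positive, and the Riesz theorem gives $\mu$.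

(b) $\iota$ is continuous, and injective because $H$ separates points, and $K$ is compact. If $\varphi\in X$ were outside the closed convex hull of $\iota(K)$, Hahn–Banach would give $h\in H$ with $\varphi(h)>\max_Kh$, contradicting $\varphi(h)=\int h\,d\mu\le\max_K h$. So $X$ is the closed convex hull of the compact set $\iota(K)$, and Milman's theorem gives $\operatorname{ext}X\subset\iota(K)$.

(c) Let $\iota(e)=\frac12(\varphi+\psi)$ with $\varphi,\psi\in X$. Both $\varphi(h)$ and $\psi(h)$ are at most $\max h$, and their average is $h(e)=\max h$; so both equal $\max h$. If $\mu$ represents $\varphi$, then $\int(\max h-h)\,d\mu=0$, so $\mu$ is concentrated on $\{h=\max h\}=\{e\}$ and $\varphi=\iota(e)$. Likewise $\psi=\iota(e)$.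

(d) The functions $F_k(\varphi)=\varphi(h_k)$ are continuous, affine and uniformly bounded. If $\mu$ represents $\varphi$, then $F_k(\varphi)=\int h_k\,d\mu\to\int g\,d\mu$ by dominated convergence. So the limit $F$ exists, and it is affine as a limit of affine functions. Finally $F(\iota(x))=\lim h_k(x)=g(x)$. $\square$

Now look for a non-Lindelöf set of extreme points. The bluntest choice is an uncountable discrete one. The space $\alpha\Gamma$ is compact, and we want to remove $\infty$ from the extreme points, so we make $\infty$ a midpoint. Let $K$ be the disjoint union of $\alpha\Gamma$ and two isolated points $p,q$, and let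
$$H=\{h\in C(K):h(\infty)=\tfrac12(h(p)+h(q))\}.$$
The functions $1_{\{\gamma\}}$, $\gamma\in\Gamma$, and $1_{\{p\}}-1_{\{q\}}$ lie in $H$. They separate the points of $K$: the last function has values $1,-1,0$ at $p,q,\infty$ and is $0$ on $\Gamma$, and $1_{\{\gamma\}}$ separates $\gamma$ from every other point. They have strict maxima at $\gamma$ and at $p$, and $1_{\{q\}}-1_{\{p\}}$ has one at $q$. Finally $\iota(\infty)=\frac12(\iota(p)+\iota(q))$ is not extreme. By Lemma 3, $\operatorname{ext}X=\iota(\Gamma\cup\{p,q\})$ is discrete and uncountable.

Does (2) hold? Choose $S\subset\Gamma$ with $S$ and $\Gamma\setminus S$ uncountable, and let $f=1_S$ on $\Gamma\cup\{p,q\}$. A Baire-one extension to $X$ would give, on $\alpha\Gamma\subset K$, a limit $g$ of continuous functions $u_k$. Each $u_k$ is equal to $u_k(\infty)$ off a countable set $C_k$, so $g=g(\infty)$ off the countable set $\bigcup_kC_k$. But $g=1_S$ on $\Gamma$, a contradiction. So (2) fails.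

A discrete $E$ has too many continuous functions, while a Baire-one function on $X$ depends on countably many continuous ones. Part (iii) of Theorem B makes this quantitative. In the example we knew how the discrete points accumulate in $K$; for a general $X$ we do not, and the argument must be different.

## Baire sets that avoid the extreme points

This section proves Theorem B(ii).

**Step 1: a point in every Baire set containing $E$ is extreme.** Assume (2), and let $x$ lie in every Baire set containing $E$. We show that $\delta_x$ is maximal. For $h\in C(X)$ the Baire set $\{T(h|_E)=h\}$ contains $E$, hence it contains $x$. Let $\mu$ be the maximal measure with barycenter $x$. As in (i),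
$$\int h\,d\mu=T(h|_E)(x)=h(x)\qquad\text{for all }h\in C(X),$$
so $\mu=\delta_x$, and $\delta_x$ is maximal. Now let $\nu$ be any probability measure with barycenter $x$. By Jensen's inequality $k(x)\le\int k\,d\nu$ for every continuous convex $k$, which says $\delta_x\prec\nu$. By maximality $\nu=\delta_x$, and (F3) gives $x\in E$.

**Step 2: the avoiding set.** This step turns Step 1 into the statement. If $x\notin E$, some Baire set $B\supset E$ omits $x$, and $X\setminus B$ is a Baire set containing $x$ and disjoint from $E$. Thus $E$ is the intersection of all Baire sets containing it.

**Step 3: realcompactness.** Here we check that Baire subsets of $X$ are Lindelöf. The sets of the form $q^{-1}(C)$, with $q:X\to\mathbb R^\omega$ continuous and $C$ a Borel subset of $Y=q(X)$, form a $\sigma$-algebra: countably many maps $q$ combine into one, since $(\mathbb R^\omega)^\omega$ is homeomorphic to $\mathbb R^\omega$. They include the zero sets, so every Baire set $B$ is of this form. Let a family of open subsets of $X$ cover $B=q^{-1}(C)$. For $y\in C$ the fiber $q^{-1}(y)$ is compact, so it is covered by a union $V$ of finitely many members. The set $q(X\setminus V)$ is compact and omits $y$, so $O_y=Y\setminus q(X\setminus V)$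 is an open neighborhood of $y$ with $q^{-1}(O_y)\subset V$. As $C$ is second countable, countably many $O_y$ cover $C$, and countably many members of the family cover $B$. So $B$ is Lindelöf, hence realcompact, and intersections of realcompact subspaces are realcompact (Gillman–Jerison, *Rings of Continuous Functions*, 8.2 and 8.9). So $E$ is realcompact, which finishes (ii). $\square$

## Discrete families of open sets and the perfect set theorem

This section proves Theorem B(iii). Suppose an uncountable discrete family of nonempty open subsets of $E$ exists, and pick $\aleph_1$ members $U_\gamma$, $\gamma<\omega_1$. They are pairwise disjoint, because a point in two members has no neighborhood meeting only one.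

As in the example, functions $f_S$ with $f_S=1$ at chosen points of $U_\gamma$ for $\gamma\in S$ and $f_S=0$ on the other $U_\gamma$ extend to $X$. Taken for a single $S$, this gives no contradiction: $Tf_S$ depends on countably many continuous functions on $X$, but nothing tells us that such a function is constant at all but countably many of the chosen points. Instead we use countably many sets $S$ at once. They code $\omega_1$ as a subset $J$ of the Cantor set, and (2) will force $J$ to be analytic. We can choose $J$ so that it is not.

**Step 1: measures on $\omega_1$.** This step turns $T$ into a family of measures. Choose $e_\gamma\in U_\gamma$. Since $E$ is completely regular, there are continuous $f_\gamma:E\to[0,1]$ with $f_\gamma(e_\gamma)=1$ and $f_\gamma=0$ off $U_\gamma$. For $S\subset\omega_1$ let $f_S=\sum_{\gamma\in S}f_\gamma$. Every point has a neighborhood on which at most one term is nonzero, so $f_S$ is continuous, with values in $[0,1]$. Since the $U_\gamma$ are disjoint,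
$$f_S(e_\gamma)=1_S(\gamma).\tag{3}$$
For $x\in X$ put $\nu_x(S)=Tf_S(x)$. By Lemma 2, $0\le\nu_x(S)\le1$ and $\nu_x$ is finitely additive. If $S$ is the disjoint union of $S_1,S_2,\dots$, the functions $f_{S_1\cup\dots\cup S_n}$ are bounded by $1$ and converge pointwise to $f_S$, so $\sum_{i\le n}\nu_x(S_i)\to\nu_x(S)$ by the convergence part of Lemma 2. Thus $\nu_x$ is a countably additive measure on *all* subsets of $\omega_1$, with $\nu_x(\omega_1)\le1$.

**Step 2: transfer to the Cantor set.** We move these measures to a metrizable space. Let $J\subset2^\omega$ have cardinality $\aleph_1$ and contain no nonempty perfect set; for instance, a subset of size $\aleph_1$ of a Bernstein set (a set which, with its complement, meets every nonempty perfect subset of $2^\omega$). Let $j:\omega_1\to J$ be a bijection, and put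
$$\lambda_x(B)=\nu_x(j^{-1}(B)),\qquad B\subset2^\omega\text{ Borel}.$$
Then $\lambda_x\in Q$, the compact metrizable space of Borel measures on $2^\omega$ of mass at most $1$ with the weak$^*$ topology. Let $(W_i)_{i\in\omega}$ enumerate the clopen subsets of $2^\omega$. The map $\theta:Q\to[0,1]^\omega$, $\theta(\lambda)=(\lambda(W_i))_i$, is continuous since each $1_{W_i}$ is continuous. It is injective since the clopen sets form an algebra generating the Borel sets. As $Q$ is compact, $\theta$ is a homeomorphic embedding.

**Step 3: $R=\{\lambda_x:x\in X\}$ is analytic.** This is where Baire-one enters. For each $i$ the function $x\mapsto\lambda_x(W_i)=Tf_{j^{-1}(W_i)}(x)$ is the pointwise limit of functions $u_{i,k}\in C(X)$ as $k\to\infty$. Let $q=(u_{i,k})_{i,k}:X\to\mathbb R^{\omega\times\omega}$ and $Y=q(X)$, a compact metrizable space. At a point $y=q(x)$ of $Y$ the coordinates $y_{i,k}=u_{i,k}(x)$ converge as $k\to\infty$ to $\lambda_x(W_i)$. So the coordinate functions converge on $Y$ to Borel functions $v_i$, and $\theta(\lambda_x)=(v_i(q(x)))_i$. Hence $\theta(R)$ is the image of the compact metrizable space $Y$ under the Borel map $(v_i)_i$, so it is analytic. As $\theta$ is an embedding,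 $R$ is analytic in $Q$. The set $\{\delta_t:t\in2^\omega\}\subset Q$ is compact and homeomorphic to $2^\omega$ by $t\mapsto\delta_t$, so
$$J'=\{t\in2^\omega:\delta_t\in R\}$$
is analytic.

**Step 4: $J'=J$.** This step recovers $J$ from $R$. By (3), $\lambda_{e_\gamma}(B)=f_{j^{-1}(B)}(e_\gamma)$ is $1$ if $j(\gamma)\in B$ and $0$ otherwise, so $\lambda_{e_\gamma}=\delta_{j(\gamma)}$ and $J\subset J'$. Conversely, let $\lambda_x=\delta_t$. Then $1=\lambda_x(\{t\})=\nu_x(j^{-1}(\{t\}))$. Since $\nu_x(\emptyset)=0$, the set $j^{-1}(\{t\})$ is nonempty, that is, $t\in J$.

**Step 5: the contradiction.** $J$ is an uncountable analytic set with no nonempty perfect subset. The perfect set theorem for analytic sets forbids this, which proves (iii). With (i) and (ii), Theorem B is proved. $\square$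

## Paracompact sets of extreme points

*Proof of the Corollary.* If (1) holds, then (2) holds by the known implication, and $\operatorname{ext}X$ is regular and Lindelöf, hence paracompact.

Conversely, let (2) hold with $E=\operatorname{ext}X$ paracompact. By Theorem B(i), $X$ is a simplex. By Stone's theorem every open cover of $E$ has an open refinement $\bigcup_n\mathcal V_n$ with each $\mathcal V_n$ a discrete family. By Theorem B(iii) each $\mathcal V_n$ has only countably many nonempty members, so the refinement is countable up to the empty set. Choosing for each nonempty member a set of the original cover that contains it, we get a countable subcover. So $E$ is Lindelöf, and (1) holds. Finally, metrizable spaces are paracompact. $\square$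

This tells us where a counterexample can live. We need $E$ with an uncountable closed discrete subset, but with no uncountable discrete family of open sets. Separable spaces have no such family: disjoint nonempty open sets contain distinct points of a countable dense set. So we look for a separable $E$ with a large closed discrete subset. The natural candidates consist of a countable set $N$ of isolated points together with limits of almost disjoint sequences in $N$.

## A compact space of paired almost disjoint sequences

Let $N=2^{<\omega}$ (finite $0$–$1$ sequences), $\Delta=2^\omega$ and $M=N\cup\Delta=2^{\le\omega}$. Give $M$ the topology with base $\{s\}$ and $[s]=\{x\in M:x\text{ extends }s\}$, $s\in N$. Padding finite sequences by the symbol $2$ identifies $M$ with a closed subset of $\{0,1,2\}^\omega$. So $M$ is compact metrizable, $N$ is a countable dense set of isolated points, and $\Delta$ is the Cantor set. An infinite $A\subset N$ *converges to* $c\in\Delta$ if every neighborhood of $c$ contains all but finitely many elements of $A$. For example, the branch $\{c|m:m\in\omega\}$ of initial segments of $c$ converges to $c$.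

For each $c\in\Delta$ choose disjoint infinite sets $A_c^+,A_c^-\subset N$, both converging to $c$. The choice stays free for now; fixing it well will be the heart of the matter. In any case, if $c\ne c'$, then $A_c^i\cap A_{c'}^{i'}$ is finite, since $c$ and $c'$ have disjoint neighborhoods.

We attach a limit point $(c,+)$ to $A_c^+$ and a limit point $(c,-)$ to $A_c^-$, and then we need a third point $(c,0)$ to make the result compact. As with $\infty$ above, $(c,0)$ will become a midpoint, here of $(c,+)$ and $(c,-)$. Let
$$K=N\cup(\Delta\times\{+,-,0\}),\qquad \pi:K\to M,\quad \pi(n)=n,\ \pi(c,i)=c,$$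
and $P_c^\pm=\{(c,\pm)\}\cup A_c^\pm$. Basic neighborhoods are:

* of $n\in N$: the set $\{n\}$;
* of $(c,\pm)$: the sets $P_c^\pm\setminus F$ with $F\subset N$ finite;
* of $(c,0)$: the sets $W(c,U)=\pi^{-1}(U)\setminus(P_c^+\cup P_c^-)$ with $U\ni c$ open in $M$.

**Step 1: these sets are open, so they form a base.** We must find, around each point of a basic set, a basic neighborhood of that point inside the set; the basic neighborhoods of one point are closed under finite intersections, since $W(c,U)\cap W(c,U')=W(c,U\cap U')$. For $\{n\}$ and $P_c^\pm\setminus F$ this is immediate. In $W(c,U)$ only the points $(c',i)$ with $c'\in U$, $c'\neq c$, need an argument. The set $\{c\}\cup A_c^+\cup A_c^-$ is closed in $M$ and misses $c'$, so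
$$U'=U\setminus(\{c\}\cup A_c^+\cup A_c^-)$$
is an open neighborhood of $c'$ with $\pi^{-1}(U')\subset W(c,U)$. Then $W(c',U')\subset W(c,U)$, and $P_{c'}^\pm\setminus F\subset W(c,U)$ for the finite set $F=A_{c'}^\pm\setminus U'$.

**Step 2: $\pi$ is continuous.** This lets us use functions and separations from $M$. If $U\subset M$ is open and $c\in U$, then $\pi^{-1}(U)$ contains $W(c,U)$ and $P_c^\pm\setminus(A_c^\pm\setminus U)$, where $A_c^\pm\setminus U$ is finite.

**Step 3: $P_c^\pm\setminus F$ is clopen for finite $F\subset N$.** This gives continuous indicator functions. $P_c^\pm$ is open. Its complement contains the neighborhoods $W(c,M)$ of $(c,0)$ and $P_c^\mp$ of $(c,\mp)$. It also contains the open set $\pi^{-1}(M\setminus(\{c\}\cup A_c^\pm))$, which includes all $(c',i)$ with $c'\ne c$; and its points in $N$ are isolated. So $P_c^\pm$ is clopen. Each $\{n\}=\pi^{-1}(\{n\})$ is clopen too, and removing finitely many such points leaves a clopen set.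

**Step 4: $K$ is Hausdorff.** Points in different fibers of $\pi$ are separated via $\pi$. Points in one fiber $\pi^{-1}(c)$ are separated by the disjoint open sets $P_c^+$, $P_c^-$, $W(c,M)$.

**Step 5: $K$ is compact.** Let $\mathcal U$ be an open cover. For $c\in\Delta$ finitely many members cover the three points of $\pi^{-1}(c)$. Their union contains $W(c,U)\cup(P_c^+\setminus F)\cup(P_c^-\setminus F')$ for some $U,F,F'$. Every point of $\pi^{-1}(U)$ lies in $W(c,U)$, $P_c^+$ or $P_c^-$, so the union contains $\pi^{-1}(U\setminus(F\cup F'))$, where $U\setminus(F\cup F')$ is an open neighborhood of $c$. By compactness of $\Delta$, finitely many members of $\mathcal U$ cover $\pi^{-1}(O)$ for some open $O\supset\Delta$. The set $M\setminus O$ is compact and contained in the discrete set $N$, so it is finite, and finitely many more members suffice.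

**Step 6: the subspace $E_0=N\cup(\Delta\times\{+,-\})$ of $K$.** This will be the set of extreme points. The set $\Delta\times\{+,-\}$ is closed in $E_0$, since $N$ is open, and it is discrete, since $P_c^\pm$ meets it in one point. So $E_0$ has a closed discrete subset of cardinality $\mathfrak c$ and is not Lindelöf. The countable set $N$ is dense in $E_0$. And $E_0$ is locally compact, because each $P_c^\pm$ is compact, open, and contained in $E_0$.

**Step 7: a compact convex set with extreme points $E_0$.** We apply Lemma 3 to
$$H=\{h\in C(K):h(c,0)=\tfrac12(h(c,+)+h(c,-))\ \text{ for all }c\in\Delta\},$$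
a closed subspace of $C(K)$ containing the constants. Let $X$ and $\iota$ be as in that lemma. If $u\in C(M)$, then $u\circ\pi\in H$. For $c\in\Delta$ the function
$$h_c=1_{P_c^+}-1_{P_c^-}$$
is continuous by Step 3. It has values $1,-1,0$ at $(c,+),(c,-),(c,0)$ and vanishes at all $(c',i)$ with $c'\ne c$, so $h_c\in H$. The functions $u\circ\pi$ separate points in different fibers, and $h_c$ separates the points of $\pi^{-1}(c)$. So $H$ separates points.

By Lemma 3(b), $\operatorname{ext}X\subset\iota(K)$. The point $\iota(c,0)=\frac12(\iota(c,+)+\iota(c,-))$ has distinct endpoints, so it is not extreme. For the remaining points use Lemma 3(c). For $n\in N$ take $h=1_{\{n\}}\in H$. For $(c,\pm)$ take $h=\pm h_c-d(\pi(\cdot),c)\in H$, where $d$ is a metric on $M$: its value at $(c,\pm)$ is $1$, at $(c,0)$ it is $0$, at $(c,\mp)$ it is $-1$, and elsewhere $h\le1-d(\pi(\cdot),c)<1$. Hence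
$$\operatorname{ext}X=\iota(E_0),$$
which is homeomorphic to $E_0$. So *for every choice of the sets $A_c^\pm$*, the set $\operatorname{ext}X$ satisfies (b) of Theorem A and is separable and locally compact.

## The parity function and the jump $f(c,+)-f(c,-)$

Now test (2). The obvious choice of $A_c^\pm$ is to split the branch of $c$: $A_c^+=\{c|2m:m\in\omega\}$ and $A_c^-=\{c|(2m+1):m\in\omega\}$. This choice fails, and it is useful to see exactly why.

**Lemma 4.** For any choice of the $A_c^\pm$, if $g$ is a Baire-one function on $K$, then $g(c,+)=g(c,-)$ for all but countably many $c\in\Delta$.

*Proof.* First let $h\in C(K)$ and $\varepsilon>0$, and suppose that $|h(c,+)-h(c,-)|\ge\varepsilon$ for infinitely many $c$. By compactness of $\Delta$ there are distinct such $c_1,c_2,\dots$ converging to some $c^*$, all different from $c^*$. If $U\ni c^*$ is open, then for large $m$ we have $c_m\in U$, hence $(c_m,\pm)\in W(c^*,U)$. So both $(c_m,+)$ and $(c_m,-)$ converge to $(c^*,0)$, and $h(c_m,+)-h(c_m,-)\to0$, a contradiction. Letting $\varepsilon$ run through $1/n$, we get $h(c,+)=h(c,-)$ off a countable set. If $h_k\to g$ pointwise with $h_k\in C(K)$, then $g(c,+)=g(c,-)$ off the union of the corresponding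 countable sets. $\square$

For the split branches, let $f(s)=1$ for $s\in N$ of even length and $f(s)=0$ for odd length, and $f(c,+)=1$, $f(c,-)=0$. Then $f$ is constant on each $P_c^\pm$, so $f\in C_b(E_0)$. A Baire-one extension $F$ of it to $X$ would give a Baire-one function $F\circ\iota$ on $K$ that jumps at *every* $c$, against Lemma 4. So (2) fails for this choice.

The obstruction is a bounded function on $N$ that oscillates at uncountably many points of $\Delta$ and yet extends continuously to $E_0$. Let us name the set of oscillation. For bounded $f:N\to\mathbb R$ and $c\in\Delta$ put
$$\operatorname{osc}(f,c)=\inf_{U\ni c\text{ open}}\ \sup\{|f(m)-f(n)|:m,n\in U\cap N\},\qquad D(f)=\{c\in\Delta:\operatorname{osc}(f,c)>0\}.$$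
For the parity function, $D(f)=\Delta$. If $c\notin D(f)$, then by the Cauchy criterion $\lim_{n\to c,\,n\in N}f(n)$ exists.

**Lemma 5.** For any choice of the $A_c^\pm$, if $f\in C_b(E_0)$ and $c\in\Delta\setminus D(f|_N)$, then $f(c,+)=f(c,-)$.

*Proof.* By continuity at $(c,\pm)$, $f(c,\pm)$ is the limit of $f$ along $A_c^\pm$. Both sets converge to $c$, so both limits equal $\lim_{n\to c}f(n)$. $\square$

There are thus two tasks. First, show that $f$ extends whenever $D(f|_N)$ is countable. Second, choose the $A_c^\pm$ so that $D(f|_N)$ is countable for *every* $f\in C_b(E_0)$.

## Functions with countable oscillation set extend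

**Proposition 6.** For any choice of the $A_c^\pm$, let $f\in C_b(E_0)$ be such that $D=D(f|_N)$ is countable. Then there is a uniformly bounded sequence in $H$ that converges pointwise on $K$ to a function $g$ with $g=f$ on $E_0$.

*Proof.* We split $f$ into its average on fibers, which lives on the metrizable space $M$, and its jumps, which by Lemma 5 live on a countable set. Define
$$G:M\to\mathbb R,\qquad G(n)=f(n),\quad G(c)=\tfrac12(f(c,+)+f(c,-)),$$
$$r:K\to\mathbb R,\qquad r(c,\pm)=\pm\tfrac12(f(c,+)-f(c,-)),\quad r=0\text{ elsewhere},$$
and $g=G\circ\pi+r$. Then $g(n)=f(n)$ and $g(c,\pm)=f(c,\pm)$, so $g=f$ on $E_0$.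

**Step 1: $G$ is continuous at every point of $M\setminus D$.** This prepares Baire's theorem. Points of $N$ are isolated. Let $c\in\Delta\setminus D$ and $\eta>0$. Choose an open $U\ni c$ with $|f(m)-f(n)|\le\eta$ for $m,n\in U\cap N$. If $c'\in U\cap\Delta$, then $f(c',\pm)$ is a limit of values of $f$ on $A_{c'}^\pm\cap U$, so $G(c')$ lies in the closed convex hull of $f(U\cap N)$. The values $G(n)=f(n)$, $n\in U\cap N$, lie there too. This hull is an interval of length at most $\eta$, so $\operatorname{diam}G(U)\le\eta$.

**Step 2: $G\circ\pi$ is a bounded pointwise limit of elements of $H$.** By Baire's characterization theorem on the compact metrizable space $M$, it suffices that $G|_P$ has a point of continuity for every nonempty closed $P\subset M$. If $P$ has an isolated point, $G|_P$ is continuous there. Otherwise $P$ is perfect, hence uncountable, so $P\setminus D\ne\emptyset$, and Step 1 applies at any of its points. So there are $G_k\in C(M)$ with $G_k\to G$ pointwise. Since $|G|\le\|f\|_\infty$, truncating we may assume $|G_k|\le\|f\|_\infty$. Finally $G_k\circ\pi\in H$.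

**Step 3: $r$ is a bounded pointwise limit of elements of $H$.** By Lemma 5, $r$ vanishes off $D\times\{+,-\}$. Let $D=\{d_1,d_2,\dots\}$ (if $D$ is finite, use only the indices that occur), $N=\{n_1,n_2,\dots\}$ and $a_j=\frac12(f(d_j,+)-f(d_j,-))$. For each $k$ choose a finite $F_k\subset N$ with $\{n_1,\dots,n_k\}\subset F_k$ such that the sets $P_{d_j}^i\setminus F_k$ ($j\le k$, $i=\pm$) are pairwise disjoint. This is possible because the finitely many sets $A_{d_j}^i$ involved have finite pairwise intersections. Put
$$r_k=\sum_{j\le k}a_j\bigl(1_{P_{d_j}^+\setminus F_k}-1_{P_{d_j}^-\setminus F_k}\bigr).$$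
Then $r_k\in C(K)$, and $|r_k|\le\max_{j\le k}|a_j|\le\|f\|_\infty$ by disjointness. At every $c\in\Delta$ we have $r_k(c,0)=0=\frac12(r_k(c,+)+r_k(c,-))$, so $r_k\in H$. For the convergence check each kind of point. We have $r_k(d_j,\pm)=\pm a_j=r(d_j,\pm)$ for $k\ge j$. We have $r_k(n_l)=0=r(n_l)$ for $k\ge l$, since then $n_l\in F_k$. At all remaining points, namely $(c,0)$ for every $c$ and $(c,\pm)$ with $c\notin D$, both $r_k$ and $r$ are $0$. So $r_k\to r$ pointwise.

The sequence $h_k=G_k\circ\pi+r_k\in H$ is uniformly bounded and converges pointwise to $g$. $\square$

## Choosing the sequences by transfinite recursion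

It remains to choose $A_c^\pm$ so that no bounded function on $N$ with uncountable oscillation set extends continuously to $E_0$. There are at most $\mathfrak c$ such functions, and each oscillates at $\mathfrak c$ points, so we can give each function a point of its own and spoil it there.

**Step 1: $D(f)$ is either countable or of cardinality $\mathfrak c$.** This makes room for the recursion. If $\operatorname{osc}(f,c)<\varepsilon$, some open $U\ni c$ has $\sup\{|f(m)-f(n)|:m,n\in U\cap N\}<\varepsilon$, and then $\operatorname{osc}(f,c')<\varepsilon$ for all $c'\in U\cap\Delta$. So the sets $\{c:\operatorname{osc}(f,c)\ge\varepsilon\}$ are closed, and $D(f)=\bigcup_n\{c:\operatorname{osc}(f,c)\ge1/n\}$ is $F_\sigma$ in $\Delta$. If it is uncountable, one of these closed sets is uncountable, so it contains a nonempty perfect set and has cardinality $\mathfrak c$.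

**Step 2: a point for each bad function.** There are $\mathfrak c^{\aleph_0}=\mathfrak c$ bounded functions on $N$, and at least one, the parity function, has uncountable oscillation set. Enumerate, with repetitions if necessary, all bounded $f:N\to\mathbb R$ with $D(f)$ uncountable as $\{f_\alpha:\alpha<\mathfrak c\}$. By recursion choose
$$c_\alpha\in D(f_\alpha)\setminus\{c_\beta:\beta<\alpha\},$$
which is possible since $|D(f_\alpha)|=\mathfrak c>|\alpha|$.

**Step 3: spoiling $f_\alpha$ at $c_\alpha$.** We choose $A_c^+$ for $c=c_\alpha$ so that $f_\alpha$ does not converge along it. Let $\delta=\operatorname{osc}(f_\alpha,c)>0$. For every $m$ there are $p_m,q_m\in[c|m]\cap N$ with $|f_\alpha(p_m)-f_\alpha(q_m)|>\delta/2$. Since $p_m,q_m$ have length at least $m$, both sequences converge to $c$, and we may pass to a subsequence in which all terms are pairwise distinct: $p_m\ne q_m$ because the values differ, and each new pair can be taken longer than all earlier terms. As $f_\alpha$ is bounded, a further subsequence gives $s_m\to c$ and $t_m\to c$, all terms pairwise distinct, with $f_\alpha(s_m)\to a$, $f_\alpha(t_m)\to b$ and $a\ne b$. Put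
$$A_c^+=\{s_{2m},t_{2m}:m\in\omega\},\qquad A_c^-=\{s_{2m+1}:m\in\omega\}.$$
These are disjoint infinite sets converging to $c$, and $f_\alpha$ does not converge along $A_c^+$. For $c$ not among the $c_\alpha$, choose disjoint infinite $A_c^\pm$ converging to $c$ arbitrarily, say by splitting the branch of $c$.

**Step 4: for this choice, $D(f|_N)$ is countable for every $f\in C_b(E_0)$.** This is the second task. If $D(f|_N)$ were uncountable, then $f|_N=f_\alpha$ for some $\alpha$. By continuity at $(c_\alpha,+)$, $f|_N$ converges along $A_{c_\alpha}^+$ to $f(c_\alpha,+)$. But $f_\alpha$ does not converge along $A_{c_\alpha}^+$, a contradiction.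

*Proof of Theorem A.* Build $K$, $H$ and $X$ from the sets $A_c^\pm$ just chosen. By Step 7 of the construction of $K$, $\operatorname{ext}X=\iota(E_0)$ is homeomorphic to $E_0$, so it is separable and locally compact and has a closed discrete subset of cardinality $\mathfrak c$, which is (b). For (a), let $f\in C_b(E_0)$. By Step 4, $D(f|_N)$ is countable, so Proposition 6 gives a uniformly bounded sequence $(h_k)$ in $H$ converging pointwise on $K$ to some $g$ with $g=f$ on $E_0$. By Lemma 3(d), $F(\varphi)=\lim_k\varphi(h_k)$ is an affine function on $X$, the pointwise limit of a uniformly bounded sequence of continuous affine functions, and $F(\iota(e))=g(e)=f(e)$ for $e\in E_0$. This proves (a), so $X$ satisfies (2), and by Theorem B(i) $X$ is a Choquet simplex. $\square$
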